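# Relative entropy to a mixture of two product states, and the weighted geometric mean

## Coin flips against a mixture of two biases

Take two biased coins, written as diagonal density matrices,
$$\sigma_1=\begin{pmatrix}2/3&0\\0&1/3\end{pmatrix},\qquad \sigma_2=\begin{pmatrix}1/3&0\\0&2/3\end{pmatrix},$$
and a third coin $\rho=\operatorname{diag}(p,1-p)$. We toss $\rho$ independently $n$ times and compare it with a model in which one of the two coins $\sigma_1,\sigma_2$ is chosen once, with probability $\frac12$ each, and then tossed $n$ times. The model is $\frac12(\sigma_1^{\otimes n}+\sigma_2^{\otimes n})$. What is the relative entropy per toss, for large $n$?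

A word of length $n$ with $k$ letters of the first kind has probability $2^k/3^n$ under $\sigma_1^{\otimes n}$ and $2^{n-k}/3^n$ under $\sigma_2^{\otimes n}$. Let $K$ be the number of letters of the first kind when the word is drawn from $\rho^{\otimes n}$, so $K$ is binomial with parameters $n,p$. With $h(p)=-p\log p-(1-p)\log(1-p)$ and natural logarithms,
$$\frac1n D\Big(\rho^{\otimes n}\Big\|\tfrac12(\sigma_1^{\otimes n}+\sigma_2^{\otimes n})\Big)=-h(p)+\log3+\frac{\log2}n-\frac1n\mathbf E\log\big(2^K+2^{n-K}\big).$$
A sum of two positive numbers lies between their maximum and twice their maximum, so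
$$\max(K,n-K)\log2\le\log(2^K+2^{n-K})\le\max(K,n-K)\log2+\log 2 .$$
Since $K/n\to p$ in probability, the limit is $-h(p)+\log3-\max(p,1-p)\log2$. On the other side, $D(\rho\|\sigma_1)=-h(p)+\log3-p\log2$ and $D(\rho\|\sigma_2)=-h(p)+\log3-(1-p)\log2$. So the limit equals $\min(D(\rho\|\sigma_1),D(\rho\|\sigma_2))$: on typical words the mixture is, up to a factor of $2$, the better of the two coins.

We can also join the two coins by a path, $\sigma_1^{1-t}\sigma_2^{t}=\frac13\operatorname{diag}(2^{1-t},2^t)$ for $t\in[0,1]$. Its logarithm is affine in $t$, so $t\mapsto D(\rho\|\sigma_1^{1-t}\sigma_2^t)$ is affine and its minimum over $[0,1]$ sits at an endpoint. For this pair we may therefore also write the limit as $\min_{t}D(\rho\|\sigma_1^{1-t}\sigma_2^t)$.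

Now let $\sigma_1$ and $\sigma_2$ be matrices that do not commute. The left side still makes sense. On the right side we need a replacement for $\sigma_1^{1-t}\sigma_2^t$.

## The weighted geometric mean, and a qubit pair computed by hand

**Definition (relative entropy).** For density matrices $\rho,\sigma$ (positive semidefinite, unit trace) on a finite-dimensional Hilbert space, the Umegaki relative entropy is $D(\rho\|\sigma)=\operatorname{Tr}\rho(\log\rho-\log\sigma)$, with $0\log0=0$. We always take the second argument positive definite, and we use the same formula when it does not have trace one.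

**Definition (weighted geometric mean).** For positive definite $A,B$ and $t\in[0,1]$,
$$A\#_tB=A^{1/2}\big(A^{-1/2}BA^{-1/2}\big)^tA^{1/2}.$$

We have $A\#_0B=A$ and $A\#_1B=B$. If $A,B$ commute, then $A\#_tB=A^{1-t}B^t$, the path of the coins.

Here is a non-commuting example, which will serve us later. Let $X,Z$ be Pauli matrices, $b>0$, and
$$\sigma_1=\tfrac12(I+\tanh b\;Z),\qquad \sigma_2=\tfrac12(I+\tanh b\;X).$$
Both have determinant $\delta=\frac14(1-\tanh^2b)=\frac1{4\cosh^2b}$. Since $e^{bZ}=\cosh b\,I+\sinh b\,Z$ (because $Z^2=I$), we get $\sigma_1=\sqrt\delta\,e^{bZ}$ and likewise $\sigma_2=\sqrt\delta\,e^{bX}$. The matrix $T=\sigma_1^{-1/2}\sigma_2\sigma_1^{-1/2}=e^{-bZ/2}e^{bX}e^{-bZ/2}$ has determinant $1$ and trace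
$$\operatorname{Tr}(\cosh b\,I-\sinh b\,Z)(\cosh b\,I+\sinh b\,X)=2\cosh^2b,$$
because $Z$, $X$ and $ZX$ are traceless. So its eigenvalues are $e^{\pm\mu}$, where $\mu>0$ and $\cosh\mu=\cosh^2b$.

To find $T^t$, put
$$p=\frac{\sinh((1-t)\mu)}{\sinh\mu}\ge0,\qquad q=\frac{\sinh(t\mu)}{\sinh\mu}\ge0 .$$
Then $T^t=pI+qT$. We check this on the two eigenvalues: since $\sinh((1-t)\mu)=\sinh\mu\cosh t\mu-\cosh\mu\sinh t\mu$ and $e^{\pm\mu}-\cosh\mu=\pm\sinh\mu$,
$$(p+qe^{\pm\mu})\sinh\mu=\sinh\mu\cosh t\mu+\sinh t\mu\,(e^{\pm\mu}-\cosh\mu)=e^{\pm t\mu}\sinh\mu .$$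
Multiplying by $\sigma_1^{1/2}$ on both sides,
$$\sigma_1\#_t\sigma_2=p\,\sigma_1+q\,\sigma_2=\sqrt\delta\,\big(p\,e^{bZ}+q\,e^{bX}\big).$$
Its determinant is $\delta$, because $\det T^t=1$. So its logarithm has the form $\frac12\log\delta\,I+\ell_1Z+\ell_2X$ with $\ell=\ell(t)\in\mathbb R^2$. Put $r=|\ell|$; here $r>0$, since $pe^{bZ}+qe^{bX}$ is not a multiple of $I$. Comparing
$$e^{\ell_1Z+\ell_2X}=\cosh r\,I+\frac{\sinh r}{r}(\ell_1Z+\ell_2X)$$
with $pe^{bZ}+qe^{bX}=(p+q)\cosh b\,I+\sinh b\,(pZ+qX)$ gives
$$\cosh r=(p+q)\cosh b,\qquad \ell=\frac{r\sinh b}{\sinh r}\,(p,q).\tag{1}$$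

Three consequences will be used. First, $\ell_1,\ell_2\ge0$. Second, $p+q=\frac{\cosh((\frac12-t)\mu)}{\cosh(\mu/2)}\le1$ by the sum formula for $\sinh$, so $r\le b$. Third,
$$\ell_1+\ell_2=\frac{r\sinh b}{\sinh r}(p+q)=\tanh b\cdot\frac r{\tanh r}\le b,\tag{2}$$
because $r/\tanh r$ is strictly increasing: its derivative has the sign of $\sinh r\cosh r-r=\frac12\sinh2r-r>0$. Hence the whole curve $\ell(t)$, which runs from $(b,0)$ to $(0,b)$, stays in the triangle with vertices $(0,0),(b,0),(0,b)$. It bends toward the origin.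

This bending makes the interior values of $t$ matter. Let $\rho$ be the pure qubit state with $\operatorname{Tr}\rho Z=\operatorname{Tr}\rho X=-\frac1{\sqrt2}$. At $t=0$ and $t=1$ we get $\operatorname{Tr}\rho\log(\sigma_1\#_t\sigma_2)=\frac12\log\delta-\frac b{\sqrt2}$. At $t=\frac12$ we have $\ell_1=\ell_2$, so the value is $\frac12\log\delta-r$. Here $p+q=1/\cosh(\mu/2)<1$, hence $r<b$, the inequality in (2) is strict, and it reads $\sqrt2\,r<b$. So $t=\frac12$ gives a strictly smaller relative entropy than both endpoints. In the non-commuting case the minimum over the path is really smaller than the minimum over its endpoints.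

The question is now natural. It is stated in "Optimal Finite-Length Relay Matrix" (https://www.beyondiid2026.com/slides/Day%202/Open%20Problems.pdf) as a conjecture to prove or disprove: for density matrices $\rho,\sigma_1,\sigma_2$ with $\sigma_1,\sigma_2$ positive definite,
$$\lim_{n\to\infty}\frac1nD\Big(\rho^{\otimes n}\,\Big\|\,\frac{\sigma_1^{\otimes n}+\sigma_2^{\otimes n}}2\Big)\overset{?}{=}\min_{t\in[0,1]}D(\rho\,\|\,\sigma_1\#_t\sigma_2).$$
The conjecture is false.

## Notation, the theorem, and the failure for every non-commuting pair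

Let $A=\sigma_1$ and $B=\sigma_2$ be positive definite on $\mathbb C^d$, and put
$$G_n=A^{\otimes n}+B^{\otimes n},\quad T=A^{-1/2}BA^{-1/2},\quad H=\log T,\quad M_t=A\#_tB=A^{1/2}e^{tH}A^{1/2},\quad L_t=\log M_t .$$
For a state $\rho$ put
$$g_n(\rho)=\operatorname{Tr}\rho^{\otimes n}\log G_n,\qquad c(\rho)=\max_{t\in[0,1]}\operatorname{Tr}\rho L_t .$$
Since $\log(G_n/2)=\log G_n-(\log2)I$ and $\operatorname{Tr}\rho^{\otimes n}\log\rho^{\otimes n}=n\operatorname{Tr}\rho\log\rho$,
$$\tfrac1nD(\rho^{\otimes n}\|G_n/2)=\operatorname{Tr}\rho\log\rho-\tfrac1ng_n(\rho)+\tfrac{\log2}n,\qquad \min_tD(\rho\|M_t)=\operatorname{Tr}\rho\log\rho-c(\rho).\tag{3}$$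
So the conjecture says $\lim\frac1ng_n(\rho)=c(\rho)$. The sign flips: a large $g$ means a small relative entropy.

Let $\mathbb E$ be the expectation over a uniformly (Haar) random unit vector $\psi\in\mathbb C^d$. We write $g_n(\psi)$, $g(\psi)$, $c(\psi)$ for $\rho=|\psi\rangle\langle\psi|$, and $\langle Q\rangle=\langle\psi|Q|\psi\rangle$.

**Theorem.** Let $A,B$ be positive definite (normalization is not needed for (a)–(e)).

- (a) $g(\rho):=\lim_n\frac1ng_n(\rho)$ exists and equals $\inf_n\frac1ng_n(\rho)$.
- (b) $g(\rho)\ge c(\rho)$ for all $\rho$. That is, the limit in the conjecture is $\le\min_tD(\rho\|\sigma_1\#_t\sigma_2)$.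
- (c) $\mathbb E\,g(\psi)=\frac1d\operatorname{Tr}\log A+\mathbb E\max(0,\langle H\rangle)$.
- (d) If $[A,B]\ne0$ and neither $A\le B$ nor $B\le A$, then $\mathbb E\,g(\psi)>\mathbb E\,c(\psi)$. Hence $g(\psi)>c(\psi)$ on a set of $\psi$ of positive measure. For such $\psi$, also $g(\rho_\varepsilon)>c(\rho_\varepsilon)$ for $\rho_\varepsilon=(1-\varepsilon)|\psi\rangle\langle\psi|+\varepsilon I/d$ and all small $\varepsilon>0$.
- (e) If $[A,B]=0$, or $A\le B$, or $B\le A$, then $g(\rho)=c(\rho)$ for all $\rho$.

**Corollary.** For positive definite density matrices $\sigma_1,\sigma_2$, the conjectured formula holds for all $\rho$ if and only if $[\sigma_1,\sigma_2]=0$. For every non-commuting pair, in any finite dimension, the inequality in (b) is strict for a set of pure states of positive measure and also for some full-rank states.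

The corollary follows from (d) and (e). If $A,B$ are density matrices and $A\le B$, then $B-A\ge0$ has trace $0$, so $A=B$; likewise if $B\le A$. So for non-commuting density matrices the order conditions in (d) hold automatically, and (d) applies. For commuting ones, (e) applies.

Besides the spectral theorem we use these textbook facts. If $Q\le R$ then $C^*QC\le C^*RC$. The logarithm is operator monotone: $0<Q\le R$ implies $\log Q\le\log R$. Fekete's lemma: if $x_{n+m}\le x_n+x_m$, then $x_n/n\to\inf_nx_n/n$, a finite number if $x_n/n$ is bounded below. Schur's lemma, the law of large numbers and the Toeplitz–Hausdorff theorem appear later, and we recall each where it enters.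

## Existence of the limit and one inequality: proof of (a) and (b)

**Proof of (a).** The aim is subadditivity of $n\mapsto g_n(\rho)$. Multiplying out,
$$G_n\otimes G_m-G_{n+m}=A^{\otimes n}\otimes B^{\otimes m}+B^{\otimes n}\otimes A^{\otimes m}\ge0 .$$
By operator monotonicity, $\log G_{n+m}\le\log(G_n\otimes G_m)=\log G_n\otimes I+I\otimes\log G_m$. Taking the expectation in $\rho^{\otimes(n+m)}$ gives $g_{n+m}(\rho)\le g_n(\rho)+g_m(\rho)$. Moreover $G_n\ge A^{\otimes n}\ge\lambda_{\min}(A)^nI$, so $g_n(\rho)\ge n\log\lambda_{\min}(A)$. Fekete's lemma gives (a).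

We keep one by-product. With $\Lambda=\max(\|A\|,\|B\|)$ we have $G_n\le2\Lambda^nI$, so
$$\log\lambda_{\min}(A)\le\tfrac1ng_n(\rho)\le\log\Lambda+\tfrac{\log2}n.\tag{4}$$
Thus $|g_n(\rho)|/n$ is bounded uniformly in $n$ and $\rho$. $\square$

**Proof of (b).** The aim is to put every $M_t^{\otimes n}$ below $G_n$. For $y>0$ and $t\in[0,1]$, weighted arithmetic–geometric means give $y^t\le(1-t)+ty\le1+y$. Apply this to the positive operator $T^{\otimes n}$, noting $(T^t)^{\otimes n}=(T^{\otimes n})^t$:
$$M_t^{\otimes n}=(A^{1/2})^{\otimes n}(T^{\otimes n})^t(A^{1/2})^{\otimes n}\le(A^{1/2})^{\otimes n}(I+T^{\otimes n})(A^{1/2})^{\otimes n}=G_n .$$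
Take logarithms. Since $\log M_t^{\otimes n}$ is the sum of $n$ copies of $L_t$, one in each tensor factor, its expectation in $\rho^{\otimes n}$ is $n\operatorname{Tr}\rho L_t$. So $g_n(\rho)\ge n\operatorname{Tr}\rho L_t$ for every $t\in[0,1]$, and $g(\rho)\ge c(\rho)$. $\square$

This is what makes the geometric mean a serious candidate. All that remains open is whether $g\le c$.

## Commuting and ordered pairs: proof of (e)

By (b), only $g\le c$ is needed.

**Ordered pairs.** The aim is to absorb one summand of $G_n$ into the other. If $A\le B$, then $A^{\otimes n}\le B^{\otimes n}$ (replace one factor at a time). Hence $G_n\le2B^{\otimes n}$, and $g_n(\rho)\le\log2+n\operatorname{Tr}\rho\log B$. Divide by $n$: $g(\rho)\le\operatorname{Tr}\rho\log B=\operatorname{Tr}\rho L_1\le c(\rho)$. If $B\le A$, the same argument gives $g(\rho)\le\operatorname{Tr}\rho\log A=\operatorname{Tr}\rho L_0\le c(\rho)$.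

**Commuting pairs.** The aim is to repeat the coin computation. Take a common eigenbasis $e_i$ with eigenvalues $\alpha_i$ of $A$ and $\gamma_i$ of $B$. Let $i_1,\dots,i_n$ be independent with law $p_i=\langle e_i|\rho|e_i\rangle$. Since $G_n$ is diagonal in the product basis, $g_n(\rho)=\mathbf E\log\big(\prod_j\alpha_{i_j}+\prod_j\gamma_{i_j}\big)$. By $\log(x+y)\le\log2+\max(\log x,\log y)$,
$$\tfrac1ng_n(\rho)\le\tfrac{\log2}n+\mathbf E\max\Big(\tfrac1n\sum_j\log\alpha_{i_j},\ \tfrac1n\sum_j\log\gamma_{i_j}\Big).$$
The two averages are bounded and converge in probability to $\operatorname{Tr}\rho\log A$ and $\operatorname{Tr}\rho\log B$, by the law of large numbers. So the right side converges to $\max(\operatorname{Tr}\rho\log A,\operatorname{Tr}\rho\log B)=\max(\operatorname{Tr}\rho L_0,\operatorname{Tr}\rho L_1)\le c(\rho)$. $\square$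

Why does this not extend to non-commuting pairs? The proof treats $\frac1n\sum\log\alpha_{i_j}$ and $\frac1n\sum\log\gamma_{i_j}$ as two random variables on one probability space, which is the space of outcomes of one measurement. Without a common eigenbasis there is no such space, $G_n$ is not diagonal in any basis we can name, and $\log(x+y)\le\log2+\max(\log x,\log y)$ has no pair of numbers to act on. For a single given $\rho$ we cannot evaluate $\operatorname{Tr}\rho^{\otimes n}\log G_n$ this way.

## The determinant of $G_n$, and what the maximally mixed state sees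

There is one function of $G_n$ for which non-commutativity is harmless, namely the determinant. Since
$$G_n=(A^{1/2})^{\otimes n}\,(I+T^{\otimes n})\,(A^{1/2})^{\otimes n},\tag{5}$$
$\log\det G_n$ splits into a part with only $A$ and a part with only $T$. Also $\operatorname{Tr}\log G_n=\log\det G_n$. So the obvious first test is a state that turns the expectation into a trace, $\rho=I/d$. We carry it out.

Let $h_1,\dots,h_d$ be the eigenvalues of $H$. The eigenvalues of $T^{\otimes n}$ are $e^{h_{i_1}+\dots+h_{i_n}}$ over all words $i_1\dots i_n$, and $\log\det A^{\otimes n}=nd^{n-1}\log\det A$. Hence, with $i_1,\dots,i_n$ independent and uniform on $\{1,\dots,d\}$,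
$$\tfrac1ng_n(I/d)=\frac{1}{n\,d^n}\log\det G_n=\tfrac1d\operatorname{Tr}\log A+\tfrac1n\mathbf E\log\big(1+e^{h_{i_1}+\dots+h_{i_n}}\big).$$
From
$$\max(0,u)\le\log(1+e^u)\le\max(0,u)+\log2\tag{6}$$
and the law of large numbers, the limit is $g(I/d)=\frac1d\operatorname{Tr}\log A+\max\big(0,\frac1d\operatorname{Tr}H\big)$. Since $\det B=\det A\det T$,
$$\operatorname{Tr}\log B=\operatorname{Tr}\log A+\operatorname{Tr}H,\tag{7}$$
so $g(I/d)=\frac1d\max(\operatorname{Tr}\log A,\operatorname{Tr}\log B)\le c(I/d)$. Together with (b), this gives equality. At the maximally mixed state the conjectured formula is true for every pair $A,B$, and no counterexample can come from here.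

The computation shows what went wrong. The average of the $h_{i_j}$ concentrates at the single number $\frac1d\operatorname{Tr}H$, so the convex function $\max(0,\cdot)$ has no spread to act on. In other words, $(I/d)^{\otimes n}$ is the average of $\psi_1\otimes\dots\otimes\psi_n$ over independent random pure states $\psi_j$, a different one in each factor. We want to keep the determinant and lose the concentration. To do so, we put the same random $\psi$ in all $n$ factors.

## Averaging over pure states: proof of (c)

Let $\mathrm{Sym}^n\subset(\mathbb C^d)^{\otimes n}$ be the symmetric subspace, the vectors fixed by all permutations of the factors. Let $N_n$ be its dimension, $P_n$ its projection, and write $Q^{\vee n}$ for the restriction of $Q^{\otimes n}$ to $\mathrm{Sym}^n$. Given an orthonormal basis $e_1,\dots,e_d$ of $\mathbb C^d$, an orthonormal basis of $\mathrm{Sym}^n$ is formed by the occupation-number vectors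
$$|k\rangle=\binom n{k}^{-1/2}\sum_{w}e_{w_1}\otimes\dots\otimes e_{w_n},\qquad k\in\mathbb N_0^d,\ \textstyle\sum_ik_i=n,\qquad \binom nk=\frac{n!}{k_1!\cdots k_d!},$$
where $w$ runs over the $\binom nk$ words with exactly $k_i$ letters $i$. For $d=n=2$ these are $e_1\otimes e_1$, $\frac1{\sqrt2}(e_1\otimes e_2+e_2\otimes e_1)$ and $e_2\otimes e_2$, so $N_2=3$. If $Qe_i=x_ie_i$, then $Q^{\vee n}|k\rangle=x_1^{k_1}\cdots x_d^{k_d}|k\rangle$. Each type $k$ occurs exactly once, whereas in the full tensor power it occurs $\binom nk$ times.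

**Step 1. The average of $\psi^{\otimes n}$.** This step turns $\mathbb E\,g_n$ into a trace. The operator $\mathbb E\,|\psi\rangle\langle\psi|^{\otimes n}$ is supported on $\mathrm{Sym}^n$, commutes with $U^{\otimes n}$ for every unitary $U$, and has trace $1$. Since $\mathrm{Sym}^n$ is an irreducible representation of the unitary group, Schur's lemma gives $\mathbb E\,|\psi\rangle\langle\psi|^{\otimes n}=P_n/N_n$.

**Step 2. A determinant on $\mathrm{Sym}^n$.** This step removes the non-commutativity. The operator $G_n$ commutes with permutations of the factors, so it commutes with $P_n$, and $(\log G_n)|_{\mathrm{Sym}^n}=\log(G_n|_{\mathrm{Sym}^n})$. All factors in (5) preserve $\mathrm{Sym}^n$. Therefore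
$$\mathbb E\,g_n(\psi)=\frac1{N_n}\operatorname{Tr}\log\big(G_n|_{\mathrm{Sym}^n}\big)=\frac1{N_n}\log\det\Big[(A^{1/2})^{\vee n}(I+T^{\vee n})(A^{1/2})^{\vee n}\Big]=\frac{\log\det A^{\vee n}+\log\det(I+T^{\vee n})}{N_n}.$$

**Step 3. Evaluating the determinants.** This step writes both as sums over types. Let $a_i$ be the eigenvalues of $\log A$. Using an eigenbasis of $A$ for the first determinant and an eigenbasis of $H$ for the second, we get $\log\det A^{\vee n}=\sum_kk\cdot a$ and $\log\det(I+T^{\vee n})=\sum_k\log(1+e^{k\cdot h})$, with each $k$ counted once. The set of types is symmetric under permuting coordinates, so the average of $k_i$ over it is $\frac nd$ and $\frac1{N_n}\sum_kk\cdot a=\frac nd\operatorname{Tr}\log A$. By (6), with $\varphi(x)=\max(0,x\cdot h)$,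
$$\frac1n\mathbb E\,g_n(\psi)=\frac1d\operatorname{Tr}\log A+\frac1{N_n}\sum_k\varphi(k/n)+O(1/n).\tag{8}$$

**Step 4. The limit of the average over types.** This step identifies $\frac1{N_n}\sum_k\varphi(k/n)$ as $n\to\infty$. Take $|k\rangle$ relative to an eigenbasis of $H$ and let $p_i=|\psi_i|^2$ in that basis. Then $\langle k|\psi^{\otimes n}\rangle=\binom nk^{1/2}\prod_i\psi_i^{k_i}$, so
$$|\langle k|\psi^{\otimes n}\rangle|^2=\binom nk\prod_ip_i^{k_i},$$
the multinomial$(n,p)$ probability of $k$. On the other hand, by Step 1, $\mathbb E\,|\langle k|\psi^{\otimes n}\rangle|^2=\langle k|P_n|k\rangle/N_n=1/N_n$. So drawing $\psi$ at random and then $K$ from $\mathrm{Mult}(n,p)$ produces a uniformly distributed type, and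
$$\frac1{N_n}\sum_k\varphi(k/n)=\mathbb E_\psi\,\mathbb E_{K\sim\mathrm{Mult}(n,p)}\,\varphi(K/n).$$
For fixed $\psi$, $K/n\to p$ in probability by the law of large numbers. Since $\varphi$ is continuous and bounded by $\max_i|h_i|$ on the simplex, the inner expectation tends to $\varphi(p)$. Bounded convergence in $\psi$ gives the limit $\mathbb E\,\varphi(p)$. Finally $p\cdot h=\sum_i|\psi_i|^2h_i=\langle H\rangle$, so the limit is $\mathbb E\max(0,\langle H\rangle)$.

**Step 5. Exchanging limit and average.** This step passes from $\frac1n\mathbb E\,g_n$ to $\mathbb E\,g$. By (a), $\frac1ng_n(\psi)\to g(\psi)$ for every $\psi$, and by (4) these functions are uniformly bounded. Dominated convergence together with (8) and Step 4 gives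
$$\mathbb E\,g(\psi)=\tfrac1d\operatorname{Tr}\log A+\mathbb E\max(0,\langle H\rangle).\qquad\square$$

For $d=2$ the contrast with the maximally mixed state is easy to see. There the type $(k,n-k)$ had binomial weight, concentrated at $k=n/2$. Here $k$ is uniform on $\{0,\dots,n\}$. If $H$ has eigenvalues $\pm\mu$, the first average gave $\max(0,0)=0$, while the second gives $\mu\int_0^1\max(0,2x-1)\,dx=\mu/4$.

## The qubit pair with $b=3$: a gap one can compute

We can already refute the conjecture, with the pair $\sigma_1=\sqrt\delta\,e^{bZ}$, $\sigma_2=\sqrt\delta\,e^{bX}$. A random qubit vector $\psi$ has a Bloch vector $\mathbf v$ uniform on the unit sphere of $\mathbb R^3$. We order its coordinates so that $\langle Z\rangle=v_1$, $\langle X\rangle=v_2$. Each coordinate of $\mathbf v$ in any direction is uniform on $[-1,1]$, so $\mathbb E|w\cdot\mathbf v|=|w|/2$ for a fixed vector $w$.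

**The average of $g$.** This is (c). Here $H$ has eigenvalues $\pm\mu$, so $\langle H\rangle$ is uniform on $[-\mu,\mu]$ and $\mathbb E\max(0,\langle H\rangle)=\mu/4$. Also $\frac12\operatorname{Tr}\log\sigma_1=\frac12\log\delta$. So $\mathbb E\,g=\frac12\log\delta+\frac\mu4$.

**The average of $c$.** Here we bound the maximum over the curve $\ell(t)$ by the maximum over the triangle that contains it. We have $c(\psi)=\frac12\log\delta+\max_t(\ell_1v_1+\ell_2v_2)$. The curve lies in the triangle with vertices $(0,0),(b,0),(0,b)$, of perimeter $b(2+\sqrt2)$. A linear functional on a triangle is maximal at a vertex. For three real numbers, maximum minus minimum is half the sum of the absolute differences. Hence, for the functional $w\mapsto w_1v_1+w_2v_2$, the maximum minus the minimum over the vertices is $\frac12\sum_{\text{edges}}|\text{edge}\cdot\mathbf v|$, with expectation $\frac12\cdot\frac12b(2+\sqrt2)$. Because $\mathbf v$ and $-\mathbf v$ have the same law, the expected minimum is minus the expected maximum. So the expected maximum is $\frac18b(2+\sqrt2)$,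 and
$$\mathbb E\,c\le\tfrac12\log\delta+\tfrac{b(2+\sqrt2)}8 .$$

**Numbers.** For $b=3$, $\cosh\mu=\cosh^23>101>\cosh5.3$, so $\mu>5.3$, while $\frac{3(2+\sqrt2)}2<5.13$. By (3),
$$\mathbb E_\psi\Big[\min_tD(\psi\|\sigma_1\#_t\sigma_2)-\lim_n\tfrac1nD\Big(\psi^{\otimes n}\Big\|\tfrac{\sigma_1^{\otimes n}+\sigma_2^{\otimes n}}2\Big)\Big]=\mathbb E[g-c]\ge\frac{5.3-5.13}4>0.04 .$$
So the conjecture fails for this pair on a set of $\psi$ of positive measure.

The computation also tells us what to look for in general. The average of $g$ depends only on how far $\langle H\rangle$ spreads. The average of $c$ depends on how far the curve $L_t$ travels. In the qubit example the curve was too short. We now show that $L_t$ moves no faster than $H$ allows, and strictly slower at some times if $A,B$ do not commute.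

## The velocity of $\log(A\#_tB)$ as an average of rotated copies of $H$

**Step 1 of (d).** The purpose is a formula for $L_t'$ that makes its size comparable with $H$. Since $M_t=A^{1/2}e^{tH}A^{1/2}$, we have $M_t'=A^{1/2}He^{tH}A^{1/2}$. Put
$$V_t=M_t^{-1/2}M_t'M_t^{-1/2},$$
a Hermitian matrix. It is similar to
$$M_t^{-1/2}V_tM_t^{1/2}=M_t^{-1}M_t'=A^{-1/2}e^{-tH}A^{-1/2}\cdot A^{1/2}He^{tH}A^{1/2}=A^{-1/2}HA^{1/2},$$
which is similar to $H$. So the Hermitian matrices $V_t$ and $H$ have the same eigenvalues with multiplicities, and are unitarily equivalent.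

Next we differentiate the logarithm. From $\log M=\int_0^\infty\big[(1+s)^{-1}I-(M+s)^{-1}\big]ds$ and $\frac{d}{dt}(M_t+s)^{-1}=-(M_t+s)^{-1}M_t'(M_t+s)^{-1}$,
$$L_t'=\int_0^\infty(M_t+s)^{-1}M_t^{1/2}V_tM_t^{1/2}(M_t+s)^{-1}\,ds .$$
Differentiation under the integral is allowed, because the integrand has norm at most $\|M_t'\|/(\lambda_{\min}(M_t)+s)^2$, and on $[0,1]$ the number $\|M_t'\|$ is bounded and $\lambda_{\min}(M_t)$ is bounded away from $0$. The same bound shows that $L_t'$ is continuous in $t$. In an eigenbasis of $M_t$ with eigenvalues $e^{m_i}$, and with $\int_0^\infty\frac{ds}{(x+s)(y+s)}=\frac{\log x-\log y}{x-y}$ for $x\neq y$,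
$$(L_t')_{ij}=(V_t)_{ij}\,\frac{e^{(m_i+m_j)/2}(m_i-m_j)}{e^{m_i}-e^{m_j}}=(V_t)_{ij}\,\frac{u/2}{\sinh(u/2)},\qquad u=m_i-m_j.\tag{9}$$
If $u=0$, the integral is $e^{-m_i}$ and the factor is $1$.

The factor in (9) is a Fourier transform of a positive density. Let $\beta(\tau)=\frac\pi2\operatorname{sech}^2(\pi\tau)>0$; its integral is $\frac12[\tanh(\pi\tau)]_{-\infty}^{\infty}=1$. We claim
$$\int_{-\infty}^\infty\beta(\tau)e^{i\tau u}\,d\tau=\frac{u/2}{\sinh(u/2)}.\tag{10}$$
For $u=0$ this is the normalization. For $u\ne0$ put $x=\pi\tau$ and $\omega=u/\pi$. The left side is then $\frac12I(\omega)$ with $I(\omega)=\int\operatorname{sech}^2(x)e^{i\omega x}dx$. Integrate $e^{i\omega z}/\cosh^2z$ around the strip $0\le\operatorname{Im}z\le\pi$; the vertical sides contribute nothing in the limit. Since $\cosh^2(z+i\pi)=\cosh^2z$, the upper edge is $e^{-\pi\omega}$ times the lower one. The only pole is $z=i\pi/2$. With $z=i\pi/2+w$ we have $\cosh^2z=-\sinh^2w$ and $e^{i\omega z}=e^{-\pi\omega/2}(1+i\omega w+\dots)$, so the residue is $-i\omega e^{-\pi\omega/2}$.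 Hence $(1-e^{-\pi\omega})I(\omega)=2\pi\omega e^{-\pi\omega/2}$, that is, $I(\omega)=\pi\omega/\sinh(\pi\omega/2)$. Then $\frac12I(u/\pi)=\frac{u/2}{\sinh(u/2)}$, as claimed.

Conjugation by $M_t^{i\tau}$ multiplies the $(i,j)$ entry by $e^{i\tau(m_i-m_j)}$. So (9) and (10) say
$$L_t'=\int\beta(\tau)\,V_t(\tau)\,d\tau,\qquad V_t(\tau)=M_t^{i\tau}V_tM_t^{-i\tau},\tag{11}$$
and each $V_t(\tau)$ is unitarily equivalent to $H$. The velocity of $L_t$ is a weighted average of rotated copies of $H$.

## Comparing the two averages

**Step 2 of (d).** The purpose is an upper bound for $\mathbb E\,c$ that has the same shape as (c). If $f\in C^1[0,1]$ attains its maximum at $t_*$, add $f(t_*)=f(0)+\int_0^{t_*}f'$ and $f(t_*)=f(1)-\int_{t_*}^1f'$ to get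
$$\max f\le\tfrac12\Big(f(0)+f(1)+\int_0^1|f'|\,dt\Big).$$
Apply this to $f(t)=\langle L_t\rangle$ and average over $\psi$. Since $\mathbb E\langle Q\rangle=\frac1d\operatorname{Tr}Q$, $L_0=\log A$ and $L_1=\log B$, equation (7) gives
$$\mathbb E\,c(\psi)\le\tfrac1d\operatorname{Tr}\log A+\tfrac1{2d}\operatorname{Tr}H+\tfrac12\int_0^1\kappa_t\,dt,\qquad \kappa_t=\mathbb E|\langle L_t'\rangle|.$$
Put $\kappa=\mathbb E|\langle H\rangle|$. By (11), the triangle inequality and the unitary invariance of the law of $\psi$,
$$\kappa_t\le\int\beta(\tau)\,\mathbb E|\langle V_t(\tau)\rangle|\,d\tau=\int\beta(\tau)\,\mathbb E|\langle H\rangle|\,d\tau=\kappa .$$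
On the other side, $\max(0,y)=\frac12(y+|y|)$ turns (c) into
$$\mathbb E\,g(\psi)=\tfrac1d\operatorname{Tr}\log A+\tfrac1{2d}\operatorname{Tr}H+\tfrac12\kappa .$$
Subtracting,
$$\mathbb E\,[g(\psi)-c(\psi)]\ \ge\ \tfrac12\int_0^1(\kappa-\kappa_t)\,dt\ \ge\ 0.\tag{12}$$

## Equality in the triangle inequality forces $[A,B]=0$

**Step 3 of (d).** The purpose is to make (12) strict. Assume $[A,B]\ne0$ and neither $A\le B$ nor $B\le A$. Since $L_t'$ is continuous and hence bounded on $[0,1]$, $\kappa_t$ is continuous in $t$. Because $\kappa-\kappa_t\ge0$, it suffices to show $\kappa_0<\kappa$.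

Suppose $\kappa_0=\kappa$. At $t=0$ we have $M_0=A$ and $M_0'=A^{1/2}HA^{1/2}$, so $V_0=H$ and $V_0(\tau)=A^{i\tau}HA^{-i\tau}$. As $\mathbb E|\langle V_0(\tau)\rangle|=\kappa$ for each $\tau$, the assumption says
$$\mathbb E\Big[\int\beta(\tau)|\langle V_0(\tau)\rangle|\,d\tau-\Big|\int\beta(\tau)\langle V_0(\tau)\rangle\,d\tau\Big|\Big]=0 .$$
The bracket is nonnegative and continuous in $\psi$, and the Haar measure charges every open set, so the bracket vanishes for every $\psi$. For fixed $\psi$ write $f(\tau)=\langle V_0(\tau)\rangle$, with positive and negative parts $f^\pm$. The bracket is $2\min\big(\int\beta f^+,\int\beta f^-\big)$. Since $\beta>0$ and $f$ is continuous, $f$ never takes two values of strictly opposite sign. Compare the values at $0$ and at a fixed $\tau$, and write $W=V_0(\tau)$: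
$$\langle\psi|H|\psi\rangle\,\langle\psi|W|\psi\rangle\ge0\qquad\text{for all unit }\psi.\tag{13}$$

Now consider $R=\{(\langle H\rangle,\langle W\rangle):\|\psi\|=1\}\subset\mathbb R^2$. It is the numerical range of $H+iW$, so it is convex by the Toeplitz–Hausdorff theorem. By (13) it lies in $\{xy\ge0\}$. We have $H\ge0\iff T\ge I\iff A\le B$, and likewise $H\le0\iff B\le A$. By assumption, then, $H$ has a positive and a negative eigenvalue, and $R$ contains points with $x>0$ and points with $x<0$.

Let $P,Q\in R$ with $x(P)>0>x(Q)$. The segment $PQ$ crosses $\{x=0\}$ at some $(0,y_0)$. If $y_0>0$, points of the segment just to the left have $x<0<y$; if $y_0<0$, points just to the right have $y<0<x$. Both are excluded, so $y_0=0$: the segment passes through the origin. Moreover, no point $(0,y)$ with $y\ne0$ lies in $R$. If $y>0$, join it to some $Q\in R$ with $x(Q)<0$; points of the segment near $(0,y)$ have $x<0<y$. If $y<0$, join it to some $P\in R$ with $x(P)>0$; points near $(0,y)$ have $y<0<x$.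

Fix one $Q$ with $x(Q)<0$. Every $P\in R$ with $x(P)>0$ lies on the line through $Q$ and the origin. Fixing one such $P$, every $Q\in R$ with $x(Q)<0$ lies on that line too. The only point of $R$ with $x=0$ is the origin. So $R$ lies on one non-vertical line $y=cx$, and $c\ge0$ because points of $R$ with $x>0$ have $y\ge0$. Thus $\langle\psi|W-cH|\psi\rangle=0$ for all $\psi$, hence $W=cH$. Since $W$ and $H$ are unitarily equivalent and nonzero, comparing norms gives $c=1$.

As $\tau$ was arbitrary, $A^{i\tau}HA^{-i\tau}=H$ for all $\tau$. Differentiating at $\tau=0$ gives $[\log A,H]=0$. Then $A$ commutes with $T=e^H$, and $B=A^{1/2}TA^{1/2}$ commutes with $A$. This contradicts $[A,B]\ne0$. So $\kappa_0<\kappa$, and (12) gives $\mathbb E\,g>\mathbb E\,c$. Since $g\ge c$ pointwise by (b), $g(\psi)>c(\psi)$ on a set of positive measure.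

## From pure states to full-rank states

**Step 4 of (d).** The purpose is to show that mixing in a little of $I/d$ does not destroy the gap. Let $g(\psi)>c(\psi)$, let $\rho_\varepsilon=(1-\varepsilon)|\psi\rangle\langle\psi|+\varepsilon I/d$, and let $\lambda=\min(\lambda_{\min}(A),\lambda_{\min}(B))$.

Let $S$ be a set of $k$ tensor factors. Replacing $A$ and $B$ by $\lambda I$ on the factors in $S$ only decreases the two summands of $G_n$, so
$$G_n\ge\lambda^k\,G_{n-k}\otimes I_S,$$
with $G_{n-k}$ acting on the complement of $S$ and $G_0:=2$. By operator monotonicity, $\log G_n\ge k\log\lambda\,I+\log G_{n-k}\otimes I_S$. Now expand $\rho_\varepsilon^{\otimes n}$ over the sets $S$ of positions carrying $I/d$; a set of size $k$ has weight $\varepsilon^k(1-\varepsilon)^{n-k}$. In the corresponding product state, $\log G_n$ has expectation at least $k\log\lambda+g_{n-k}(\psi)$. By (a), $g(\psi)$ is the infimum of $\frac1mg_m(\psi)$, so $g_m(\psi)\ge m\,g(\psi)$ for $m\ge1$; for $m=0$ this reads $\log2\ge0$. Hence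
$$\tfrac1ng_n(\rho_\varepsilon)\ge\tfrac1n\sum_{k=0}^n\binom nk\varepsilon^k(1-\varepsilon)^{n-k}\big[k\log\lambda+(n-k)g(\psi)\big]=\varepsilon\log\lambda+(1-\varepsilon)g(\psi),$$
since a binomial$(n,\varepsilon)$ variable has mean $n\varepsilon$. Let $n\to\infty$: $g(\rho_\varepsilon)\ge\varepsilon\log\lambda+(1-\varepsilon)g(\psi)$. For the other side, $\operatorname{Tr}\rho_\varepsilon L_t=(1-\varepsilon)\langle L_t\rangle+\frac\varepsilon d\operatorname{Tr}L_t$ gives
$$c(\rho_\varepsilon)\le(1-\varepsilon)c(\psi)+\varepsilon\max_t\lambda_{\max}(L_t).$$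
As $\varepsilon\to0$ the two bounds tend to $g(\psi)$ and $c(\psi)$. Since $g(\psi)>c(\psi)$, we get $g(\rho_\varepsilon)>c(\rho_\varepsilon)$ for all sufficiently small $\varepsilon>0$, and $\rho_\varepsilon$ has full rank. This completes the proof of (d), and with it the theorem and the corollary. $\blacksquare$
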